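\title{Sharp $L^p$ asymptotics for the Riesz group}

\begin{abstract}
The Riesz group on $\mathbb{R}^n$ consists of the Fourier multiplier operators $T^\lambda$ with symbols $e^{i\lambda\xi_1/|\xi|}$, $\lambda\in\mathbb{R}$. We prove that for every $n\ge 2$ the norm of $T^\lambda$ on $L^p(\mathbb{R}^n)$ is comparable to $(p^*-1)|\lambda|^{n|1/p-1/2|}$, where $p^*=\max\{p,p/(p-1)\}$, with constants that depend only on $n$, for all $1<p<\infty$ and $|\lambda|\ge1$. The same asymptotics hold for the symbols $e^{i\lambda\varphi(\xi/|\xi|)}$ with an arbitrary nonconstant smooth real function $\varphi$ on the sphere; for these we also determine the order of the norm for $|\lambda|\le 1$ and of the weak-type $(1,1)$ norm for $|\lambda|\ge1$. The lower bound comes from testing on the homogeneous function $|x|^{-n/p}$ and from stationary phase, the upper bound from a Calder\'on--Zygmund argument adapted to the scale $\lambda$.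
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The Riesz group}
Let $\widehat f(\xi)=\int f(x)e^{-ix\cdot\xi}\,dx$. For a bounded measurable function $m$ on $\mathbb{R}^n$, let $T_m$ be the operator on $L^2(\mathbb{R}^n)$ given by $\widehat{T_mf}=m\widehat f$, and for $1<p<\infty$ let $\|T_m\|_p$ be its norm on $L^p$, that is, the supremum of $\|T_mf\|_{L^p}/\|f\|_{L^p}$ over nonzero $f\in L^2\cap L^p$. For $\lambda\in\mathbb{R}$ let $T^\lambda$ be the operator with symbol $e^{i\lambda\xi_1/|\xi|}$. These operators form a one-parameter group, $T^\lambda T^\mu=T^{\lambda+\mu}$, whose generator has symbol $i\xi_1/|\xi|$ and is therefore $-R_1$, where $R_1$ is the first Riesz transform, $\widehat{R_1f}=-i(\xi_1/|\xi|)\widehat f$. This is the \emph{Riesz group}. Each $T^\lambda$ is unitary on $L^2$, and since $R_1$ is bounded on $L^p$, the exponential series gives $\|T^\lambda\|_p\le e^{|\lambda|\,\|R_1\|_p}$.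

The symbol has modulus one, so the norm $\|T^\lambda\|_p$ measures two things only: the cost in $L^p$ of an angular oscillation of frequency $\lambda$, and the cost of the discontinuity at the origin, which is felt as $p\to1$ and $p\to\infty$. On the line only the second effect is present. There $R_1$ is the Hilbert transform $\mathcal{H}$, the identity $e^{i\lambda\operatorname{sgn}\xi}=\cos\lambda+i\sin\lambda\,\operatorname{sgn}\xi$ gives $T^\lambda=(\cos\lambda) I-(\sin\lambda)\mathcal{H}$, and the group is periodic in $\lambda$. In the plane both effects are present. With $p^*=\max\{p,p/(p-1)\}$, it is known (Bulj and K., 2022) that for $n=2$ the norm $\|T^\lambda\|_p$ is bounded above and below by absolute constant multiples of $(p^*-1)|\lambda|^{2|1/p-1/2|}$, for all $1<p<\infty$ and $|\lambda|\ge1$. The problem posed in \cite{slides} asks for the asymptotics, sharp simultaneously in $\lambda$ and $p$, in dimensions $n\ge3$, and in particular whether the answer is again $(p^*-1)|\lambda|^{n|1/p-1/2|}$.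 It is.

\begin{theorem}\label{thm:riesz}
For every $n\ge2$ there are constants $c_n,C_n>0$, depending only on $n$, such that for all $1<p<\infty$ and all real $\lambda$ with $|\lambda|\ge1$,
\[
c_n\,(p^*-1)|\lambda|^{n|1/p-1/2|}\le\|T^\lambda\|_p\le C_n\,(p^*-1)|\lambda|^{n|1/p-1/2|}.
\]
\end{theorem}

The special form of the phase plays no role. Let $W=\mathbb{R}^n\setminus\{0\}$. For a real function $\varphi\in C^\infty(S^{n-1})$ put $\Phi(\xi)=\varphi(\xi/|\xi|)$ on $W$, and let $T^\lambda_\varphi$ be the operator with symbol $e^{i\lambda\Phi}$; the Riesz group is the case $\varphi(\omega)=\omega_1$. The \emph{weak-type $(1,1)$ norm} $\|T\|_{\mathrm{w}}$ of an operator $T$ on $L^2$ is the smallest $A$ such that $|\{|Tf|>\alpha\}|\le A\|f\|_{L^1}/\alpha$ for all $\alpha>0$ and $f\in L^1\cap L^2$; if it is finite, $T$ extends by density to $L^1$ with the same bound.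

\begin{theorem}\label{thm:general}
Let $n\ge2$ and let $\varphi\in C^\infty(S^{n-1})$ be real and nonconstant. There are constants $c,C>0$, depending only on $n$ and $\varphi$, such that the following hold.
\begin{itemize}
\item[(a)] For $|\lambda|\ge1$ and $1<p<\infty$,
\[
c\,(p^*-1)|\lambda|^{n|1/p-1/2|}\le\|T^\lambda_\varphi\|_p\le C\,(p^*-1)|\lambda|^{n|1/p-1/2|}.
\]
\item[(b)] For $|\lambda|\le1$ and $1<p<\infty$,
\[
c\,\bigl(1+(p^*-1)|\lambda|\bigr)\le\|T^\lambda_\varphi\|_p\le C\,\bigl(1+(p^*-1)|\lambda|\bigr).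
\]
\item[(c)] For $|\lambda|\ge1$, $\;c\,|\lambda|^{n/2}\le\|T^\lambda_\varphi\|_{\mathrm{w}}\le C\,|\lambda|^{n/2}$.
\end{itemize}
\end{theorem}

For constant $\varphi$ the operator $T^\lambda_\varphi$ is a unimodular multiple of the identity and has norm $1$ on every $L^p$; the upper bound in (a) remains true, the lower bound does not. The analytic proof of the lower bound in (a) needs one point at which the Hessian matrix $D^2\Phi$ is nonsingular. For the Riesz group such a point is found by a direct computation. In general it is provided by the following rigidity statement.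

\begin{theorem}\label{thm:hessian}
Let $n\ge2$ and let $\varphi\in C^\infty(S^{n-1})$ be real. If $\det D^2\Phi\equiv0$ on $W$, then $\varphi$ is constant.
\end{theorem}

\subsection{Where the two factors come from}
The following heuristic is not used in the proofs. Let $p<2$, $\lambda\ge1$, and let $\beta$ be a smooth bump function on the annulus $|\xi|\approx1$. The operator $T^\lambda_\varphi$ maps the fixed Schwartz function with Fourier transform $\beta$ to
\[
\kappa(x)=(2\pi)^{-n}\int\beta(\xi)\,e^{i(\lambda\Phi(\xi)+x\cdot\xi)}\,d\xi .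
\]
The phase is stationary when $x=-\lambda\nabla\Phi(\xi)$, so $\kappa$ lives essentially in a ball of radius comparable to $\lambda$, while $\|\kappa\|_{L^2}$ does not depend on $\lambda$. By H\"older's inequality such a function has $L^p$ norm at most of order $\lambda^{n(1/p-1/2)}$, and this order is attained when $|\kappa|\approx\lambda^{-n/2}$ on a fixed proportion of the ball. For that, $\nabla\Phi$ must map the annulus onto a set of positive measure, which is the condition $\det D^2\Phi\not\equiv0$. Since $\Phi$ is constant on rays, one might expect the radial direction to be degenerate and the exponent to be $n-1$ instead of $n$. It is not so. Differentiating $\Phi(t\xi)=\Phi(\xi)$ and $\nabla\Phi(t\xi)=t^{-1}\nabla\Phi(\xi)$ at $t=1$ gives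
\begin{equation}\label{eq:euler}
\xi\cdot\nabla\Phi(\xi)=0,\qquad D^2\Phi(\xi)\,\xi=-\nabla\Phi(\xi),
\end{equation}
so the radial vector is in the kernel of the Hessian only at critical points of $\Phi$.

This test uses one dyadic range of frequencies and cannot see the factor $1/(p-1)$, which is produced by the interaction of many scales. Two separate tests, one for each factor, would give only the larger of the two factors, and for $p-1=\lambda^{-n/2}$ this is of the order of the square root of their product. One test function must exhibit both. It is a truncation of $|x|^{-n/p}$, the function that just fails to be in $L^p$ and gives every scale the same weight. Section~\ref{sec:test} reduces the lower bound to the size on the unit sphere of a homogeneous function $K_a$, and works out two model cases. Section~\ref{sec:lower} estimates $K_a$ from below. Section~\ref{sec:upper} proves the upper bounds, Section~\ref{sec:hessian} treats the Hessian, and Section~\ref{sec:proofs} assembles Theorems~\ref{thm:riesz}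 and~\ref{thm:general}.

\subsection{Conventions and symmetries}
We write $\check g(\xi)=(2\pi)^{-n}\int g(x)e^{ix\cdot\xi}\,dx$ for the inverse Fourier transform and $p'=p/(p-1)$. Unless stated otherwise, $c$ and $C$ denote positive constants that depend only on $n$ and $\varphi$ and may change from line to line.

\begin{lemma}\label{lem:sym}
For real $\varphi$, real $\lambda$ and $1<p<\infty$ we have $\|T^\lambda_\varphi\|_p=\|T^{-\lambda}_\varphi\|_p=\|T^\lambda_\varphi\|_{p'}$ and $\|T^\lambda_\varphi\|_{\mathrm{w}}=\|T^{-\lambda}_\varphi\|_{\mathrm{w}}$.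
\end{lemma}

\begin{proof}
Let $m=e^{i\lambda\Phi}$; since $\varphi$ is real, $\bar m=e^{-i\lambda\Phi}$. Put $f^\dagger(x)=\overline{f(-x)}$. Then $\widehat{f^\dagger}=\overline{\widehat f}$, so $T_{\bar m}f=(T_mf^\dagger)^\dagger$. The map $f\mapsto f^\dagger$ preserves the distribution function of $|f|$, so $T_m$ and $T_{\bar m}$ have the same $L^p$ norms and the same weak-type norm. Finally $T_{\bar m}$ is the adjoint of $T_m$ on $L^2$, so duality gives $\|T_m\|_{p'}=\|T_{\bar m}\|_p$.
\end{proof}

It therefore suffices to consider $\lambda>0$ and $1<p\le2$, and in this range $p^*-1=1/(p-1)\ge1$.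

\section{Testing on homogeneous functions}\label{sec:test}

In this section $n\ge1$, $m\in C^\infty(W)$ is homogeneous of degree $0$, $1<p\le2$, and
\[
a=n/p\in[n/2,n).
\]

\subsection{The Hilbert transform}\label{sub:hilbert}
Let $n=1$, $a=1/p$, $f(y)=|y|^{-a}$, and $\mathcal{H}f(x)=\frac1\pi\,\mathrm{p.v.}\int f(y)(x-y)^{-1}\,dy$. By scaling and parity, $\mathcal{H}f(x)=d_a\operatorname{sgn}(x)|x|^{-a}$ with $d_a=\mathcal{H}f(1)$. Folding the negative half-line onto the positive one and then substituting $y\mapsto1/y$ on $(1,\infty)$, we get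
\[
d_a=\frac1\pi\,\mathrm{p.v.}\int_0^\infty y^{-a}\frac{2\,dy}{1-y^2}=\frac2\pi\int_0^1\frac{t^{-a}-t^{a}}{1-t^2}\,dt .
\]
(The substitution cuts at $1/(1-\varepsilon)$ instead of $1+\varepsilon$; the gap has length $O(\varepsilon^2)$ and the integrand there is $O(1/\varepsilon)$.) Hence
\[
d_a\ge\frac2\pi\int_0^1(t^{-a}-t^a)\,dt=\frac{4a}{\pi(1-a^2)}\ge\frac2\pi\,\frac{a}{1-a}=\frac{2}{\pi(p-1)} .
\]
Neither $f$ nor $\mathcal{H}f$ is in $L^p$, but over $e^{-L}<|x|<e^L$ the integrals of $|f|^p$ and $|\mathcal{H}f|^p$ are $4L$ and $4L\,d_a^p$, which suggests $\|\mathcal{H}\|_p\ge d_a$. The large factor is $\int_0^1t^{-a}\,dt=1/(1-a)$: seen from $x=1$, the function $f$ looks like a large point mass at the origin, collected from many small scales.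

\subsection{The function $K_a$}
To turn this into a proof we must truncate $|x|^{-a}$ in a way that is compatible with $T_m$. Because $m$ is homogeneous of degree $0$, $T_m$ commutes with dilations. So we write $|x|^{-a}$ as a superposition of dilates of one Schwartz function and truncate the range of the dilation parameter.

Fix a nonnegative $\vartheta\in C_c^\infty((\frac12,2))$, $\vartheta\not\equiv0$, let $\vartheta_a$ be the multiple of $\vartheta$ with $\int_0^\infty u^{n-a}\vartheta_a(u)\,du/u=1$, and define $h$ by $\widehat h(\xi)=\vartheta_a(|\xi|)$. Let $h_m=T_mh$. Both $\widehat h$ and $\widehat{h_m}=m\widehat h$ lie in $C_c^\infty(W)$, so $h$ and $h_m$ are Schwartz functions, and $h$ is radial. For $x\ne0$ define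
\begin{equation}\label{eq:Ka}
K_a(x)=\int_0^\infty s^{-a}h_m(x/s)\,\frac{ds}{s}=|x|^{-a}\int_0^\infty u^{a}\,h_m\Bigl(u\frac{x}{|x|}\Bigr)\frac{du}{u}.
\end{equation}
The last integrand is dominated by a multiple of $u^{a-1}(1+u)^{-n-1}$, so $K_a$ is continuous on $W$; it is homogeneous of degree $-a>-n$, hence locally integrable. For $m\equiv1$ it is radial, so it equals $c_a|x|^{-a}$ for a constant $c_a$. Formally, $K_a=T_m(c_a|x|^{-a})$. The first lemma says that $K_a$ is the inverse Fourier transform of $m|\xi|^{a-n}$; in particular it does not depend on $\vartheta$.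

\begin{lemma}\label{lem:fourier}
For every Schwartz function $g$,
\[
\int K_a(x)g(x)\,dx=\int m(\xi)|\xi|^{a-n}\check g(\xi)\,d\xi .
\]
\end{lemma}

\begin{proof}
The function $h_m(\cdot/s)$ has Fourier transform $s^nm(s\xi)\widehat h(s\xi)=s^nm(\xi)\widehat h(s\xi)$, so $\int h_m(x/s)g(x)\,dx=\int s^nm(\xi)\widehat h(s\xi)\check g(\xi)\,d\xi$. Multiply by $s^{-a}$ and integrate with respect to $ds/s$. On the right, the normalization of $\vartheta_a$ gives $\int_0^\infty s^{n-a}\widehat h(s\xi)\,ds/s=|\xi|^{a-n}$. The order of integration may be changed on both sides: on the left the absolute double integral is at most a multiple of $\int|x|^{-a}|g|\,dx$, finite because $a<n$, and on the right, as $\widehat h\ge0$, it is at most $\|m\|_\infty\int|\xi|^{a-n}|\check g|\,d\xi$, finite because $a>0$.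
\end{proof}

A \emph{spherical harmonic of degree $k$} is the restriction $Y$ to $S^{n-1}$ of a harmonic polynomial $P$ that is homogeneous of degree $k$. We recall that harmonics of different degrees are orthogonal in $L^2(S^{n-1})$, that $\overline Y$ is a harmonic of the same degree as $Y$, and that the harmonics span a dense subspace of $L^2(S^{n-1})$. The map $m|_{S^{n-1}}\mapsto K_a|_{S^{n-1}}$ commutes with rotations, and the next lemma diagonalizes it.

\begin{lemma}\label{lem:harmonics}
For every spherical harmonic $Y$ of degree $k\ge0$,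
\[
\int_{S^{n-1}}K_aY\,d\omega=\gamma_{k,a}\int_{S^{n-1}}mY\,d\omega,\qquad
\gamma_{k,a}=i^k(2\pi)^{-n/2}2^{a-n/2}\,\frac{\Gamma(\frac{a+k}{2})}{\Gamma(\frac{n-a+k}{2})}.
\]
Moreover $0<c_a=\gamma_{0,a}\le C_n(p-1)$, while for each $k\ge1$ there is $c_{n,k}>0$ with $|\gamma_{k,a}|\ge c_{n,k}$ for all $a\in[n/2,n)$.
\end{lemma}

\begin{proof}
Let $g(x)=P(x)e^{-|x|^2/2}$ with $P(x)=|x|^kY(x/|x|)$. The Bochner--Hecke identity states that $\check g(\xi)=(2\pi)^{-n/2}i^kP(\xi)e^{-|\xi|^2/2}$. Indeed, completing the square and shifting the contour in each variable give $\int g(x)e^{ix\cdot\xi}\,dx=e^{-|\xi|^2/2}\int P(x+i\xi)e^{-|x|^2/2}\,dx$; the mean value property gives $\int P(x+y)e^{-|x|^2/2}\,dx=(2\pi)^{n/2}P(y)$ for real $y$, and this polynomial identity persists for $y=i\xi$, where $P(i\xi)=i^kP(\xi)$. Lemma~\ref{lem:fourier} in polar coordinates now reads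
\[
\int_{S^{n-1}}K_aY\,d\omega\int_0^\infty r^{n-a+k-1}e^{-r^2/2}\,dr=\frac{i^k}{(2\pi)^{n/2}}\int_{S^{n-1}}mY\,d\omega\int_0^\infty r^{a+k-1}e^{-r^2/2}\,dr,
\]
and $\int_0^\infty r^{b-1}e^{-r^2/2}\,dr=2^{b/2-1}\Gamma(b/2)$ gives the formula. Taking $m\equiv1$ and $Y\equiv1$ we find $c_a=\gamma_{0,a}>0$. With $z=(n-a)/2\in(0,n/4]$ we have $1/\Gamma(z)=z/\Gamma(z+1)\le C_nz$ and $z=n(p-1)/(2p)$, while $\Gamma(a/2)$ is bounded on $[n/2,n]$; thus $c_a\le C_n(p-1)$. For $k\ge1$ both arguments of $\Gamma$ are positive for $a$ in the compact interval $[n/2,n]$, so $|\gamma_{k,a}|$ is continuous and positive there.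
\end{proof}

The pole of $\Gamma$ at $0$ distinguishes $k=0$ from all other degrees: as $p\to1$ the input $c_a|x|^{-a}$ tends to zero on the sphere, and the nonconstant part of the output $K_a$ does not.

\begin{proposition}\label{prop:test}
There is $c_n>0$, depending only on $n$, such that
\[
\|T_m\|_p\ge\frac{\|K_a\|_{L^p(S^{n-1})}}{c_a|S^{n-1}|^{1/p}}\ge\frac{c_n}{p-1}\,\|K_a\|_{L^1(S^{n-1})}.
\]
\end{proposition}

\begin{proof}
For $L\ge1$ let $f_L(x)=\int_{e^{-L}}^{e^L}s^{-a}h(x/s)\,ds/s$. Its Fourier transform $\int_{e^{-L}}^{e^L}s^{n-a}\widehat h(s\xi)\,ds/s$ is in $C_c^\infty(W)$, so $f_L$ is a Schwartz function, and multiplying by $m(\xi)=m(s\xi)$ shows that $T_mf_L(x)=\int_{e^{-L}}^{e^L}s^{-a}h_m(x/s)\,ds/s$. Write $x=e^\tau\omega$ with $\omega\in S^{n-1}$, substitute $s=e^{\tau-v}$, and put $q(v,\omega)=e^{av}h_m(e^v\omega)$. Then $e^{a\tau}\,T_mf_L(e^\tau\omega)=\int_{\tau-L}^{\tau+L}q(v,\omega)\,dv$. Here the choice $a=n/p$ enters: the volume element $e^{n\tau}d\tau\,d\omega$ absorbs exactly the factor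 $e^{-ap\tau}$. With $\tau=Lt$,
\[
\frac1{2L}\|T_mf_L\|_{L^p}^p=\frac12\int_{\mathbb{R}}\int_{S^{n-1}}\Bigl|\int_{L(t-1)}^{L(t+1)}q(v,\omega)\,dv\Bigr|^p\,d\omega\,dt .
\]
Since $|h_m(y)|\le M(1+|y|)^{-n-1}$ for some $M$ and $\frac12\le a<n$, we have $|q(v,\omega)|\le Me^{-|v|/2}$. Hence the inner integral is at most $4M$ in modulus, and for $|t|>1$ it is at most $2Me^{-L(|t|-1)/2}\le2Me^{-(|t|-1)/2}$. As $L\to\infty$ it tends to $0$ for $|t|>1$ and, by \eqref{eq:Ka}, to $\int_{\mathbb{R}}q(v,\omega)\,dv=K_a(\omega)$ for $|t|<1$. Dominated convergence gives $(2L)^{-1}\|T_mf_L\|_{L^p}^p\to\|K_a\|_{L^p(S^{n-1})}^p$. The case $m\equiv1$ of this limit is $(2L)^{-1}\|f_L\|_{L^p}^p\to c_a^p|S^{n-1}|$, and the first inequality follows. The second follows from $c_a\le C_n(p-1)$ and H\"older's inequality $\|K_a\|_{L^1(S^{n-1})}\le|S^{n-1}|^{1-1/p}\|K_a\|_{L^p(S^{n-1})}$.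
\end{proof}

For $n=1$ and $m=-i\operatorname{sgn}\xi$, Lemma~\ref{lem:harmonics} with $Y=1$ and $Y(\omega)=\omega$ gives $K_a(\pm1)=\pm|\gamma_{1,a}|$, and the reflection formula $\Gamma(z)\Gamma(1-z)=\pi/\sin\pi z$ gives $|\gamma_{1,a}|/\gamma_{0,a}=\tan(\pi a/2)$. So $\|\mathcal{H}\|_p\ge\tan\frac{\pi}{2p}$. This is the bound anticipated in Section~\ref{sub:hilbert}: a geometric series turns $d_a$ into $\frac{4a}{\pi}\sum_{j\ge0}((2j+1)^2-a^2)^{-1}$, the partial fraction expansion of $\tan(\pi a/2)$.

\subsection{A planar model with both factors}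

\begin{example}\label{ex:planar}
Let $n=2$, let $\theta$ be the polar angle, and let $m=e^{ik\theta}$ with an integer $k\ge1$. Locally this symbol has the form $e^{i\lambda\Phi}$ with $\Phi=\theta$ and $\lambda=k$. The functions $e^{-il\theta}$, $l\in\mathbb{Z}$, are spherical harmonics of degree $|l|$, so Lemma~\ref{lem:harmonics} gives all Fourier coefficients of $K_a$ on the circle: $K_a=\gamma_{k,a}e^{ik\theta}$. Its modulus is constant, and Proposition~\ref{prop:test} with $a=2/p$ gives
\[
\|T_m\|_p\ge\frac{|\gamma_{k,a}|}{\gamma_{0,a}}=\frac{\Gamma(1-\frac1p)}{\Gamma(\frac1p)}\cdot\frac{\Gamma(z+s)}{\Gamma(z)},\qquad z=\frac k2+1-\frac1p,\quad s=\frac2p-1\in[0,1).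
\]
The first quotient equals $\frac{p}{p-1}\Gamma(2-\frac1p)/\Gamma(\frac1p)\ge c/(p-1)$. For the second, log-convexity of $\Gamma$ gives $z\Gamma(z)=\Gamma(z+1)\le\Gamma(z+s)^s\Gamma(z+s+1)^{1-s}=\Gamma(z+s)(z+s)^{1-s}$. Since $z\ge k/2$ and $z+s\le 3k/2$, the second quotient is at least $\frac k2(\frac{3k}2)^{s-1}\ge\frac13k^s$. Therefore $\|T_m\|_p\ge\frac{c}{p-1}k^{2(1/p-1/2)}$ with an absolute constant $c>0$.
\end{example}

In the example the factor $1/(p-1)$ comes from $1/c_a$, and the power of the frequency is the size of $K_a$ on the sphere. For $m=e^{i\lambda\Phi}$ the first part of this statement is Proposition~\ref{prop:test}. The second part needs an argument, because $e^{i\lambda\varphi}$ contains many harmonics and Lemma~\ref{lem:harmonics} controls their sum naturally in $L^2(S^{n-1})$, whereas a lower bound in $L^p(S^{n-1})$ with $p<2$ is required.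

\section{Lower bounds for $K_a$}\label{sec:lower}

From now on $n\ge2$, $\lambda>0$, $1<p\le2$, $a=n/p$, and $K_a$ is the function \eqref{eq:Ka} for $m=e^{i\lambda\Phi}$.

\subsection{Large $\lambda$}
Formally, Lemma~\ref{lem:fourier} and the substitution $\xi\mapsto\lambda\xi$, which leaves $\Phi$ unchanged, give
\[
K_a(x)=(2\pi)^{-n}\lambda^a\int e^{i\lambda(\Phi(\xi)+x\cdot\xi)}|\xi|^{a-n}\,d\xi .
\]
A nondegenerate critical point $\xi=\Xi(x)$ of the phase contributes a term of size $\lambda^{a-n/2}$ that oscillates like $e^{i\lambda\psi(x)}$, where $\psi(x)$ is the critical value. In Example~\ref{ex:planar}, $\nabla\Phi(\xi)=(-\xi_2,\xi_1)/|\xi|^2$, so $\Xi(x)$ points in the direction of $x$ rotated by $\pi/2$, $\psi(x)=\theta(x)+\pi/2$, and $e^{ik\psi}=i^ke^{ik\theta}$ is exactly the phase of $\gamma_{k,a}e^{ik\theta}$. In general there are two difficulties: the integral does not converge absolutely, and the phase may have other critical points, possibly degenerate, whose contributions could interfere. Both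 disappear if we do not evaluate $K_a$ pointwise but integrate it against $g_0e^{-i\lambda\psi}$ with a bump function $g_0$: the inverse Fourier transform of this function is concentrated near the set $\lambda\,\Xi(\operatorname{supp}g_0)$, and so it selects the one critical point that we control.

We use the method of stationary phase with parameters \cite[Theorem 7.7.6]{Hormander} in the following form. \emph{Let $F(\xi,x)$ be real and smooth near $(\xi_0,x_0)\in\mathbb{R}^n\times\mathbb{R}^n$, with $\nabla_\xi F(\xi_0,x_0)=0$ and $D^2_\xi F(\xi_0,x_0)$ nonsingular of signature $\sigma$. There are neighborhoods $O_1$ of $\xi_0$ and $O_2$ of $x_0$ and constants $N_0,C_0$ such that $F(\cdot,x)$ has a unique critical point $\Xi(x)\in O_1$ for $x\in O_2$ and, for $u\in C_c^\infty(O_1\times O_2)$, $x\in O_2$, $\lambda\ge1$,}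
\begin{multline}\label{eq:sp}
\Bigl|\int u(\xi,x)e^{i\lambda F(\xi,x)}\,d\xi-\Bigl(\frac{2\pi}{\lambda}\Bigr)^{n/2}\frac{e^{i\pi\sigma/4}\,e^{i\lambda F(\Xi(x),x)}\,u(\Xi(x),x)}{|\det D^2_\xi F(\Xi(x),x)|^{1/2}}\Bigr|\\
\le C_0\lambda^{-n/2-1}\max_{|\alpha|\le N_0}\sup|\partial^\alpha u| .
\end{multline}

\begin{proposition}\label{prop:large}
Suppose that $\det D^2\Phi(\xi_0)\ne0$ for some $\xi_0\in W$. There are $\lambda_0\ge1$ and $c>0$, depending only on $n$ and $\varphi$, such that
\[
\|T^\lambda_\varphi\|_p\ge\frac{c}{p-1}\lambda^{n(1/p-1/2)},\qquad\lambda\ge\lambda_0,\quad1<p\le2 .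
\]
\end{proposition}

\begin{proof}
Since $a-n/2=n(1/p-1/2)$, Proposition~\ref{prop:test} reduces the claim to $\|K_a\|_{L^1(S^{n-1})}\ge c\lambda^{a-n/2}$, uniformly in $a\in[n/2,n)$.

\emph{The test function.} By \eqref{eq:euler}, $x_0:=-\nabla\Phi(\xi_0)=D^2\Phi(\xi_0)\xi_0\ne0$. By the inverse function theorem there is a ball $B\subset W$ centered at $\xi_0$, on which $D^2\Phi$ is nonsingular, such that $-\nabla\Phi$ is a diffeomorphism of $B$ onto an open set $V\subset W$ containing $x_0$. Let $\Xi\colon V\to B$ be its inverse, and put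
\[
\psi(x)=\Phi(\Xi(x))+x\cdot\Xi(x),\qquad F(\xi,x)=\Phi(\xi)+x\cdot\xi-\psi(x)\quad\text{on }B\times V .
\]
By the chain rule, $\nabla\psi(x)=\Xi(x)+D\Xi(x)^{T}\bigl(\nabla\Phi(\Xi(x))+x\bigr)=\Xi(x)$. The only critical point of $F(\cdot,x)$ in $B$ is $\Xi(x)$; there $F$ vanishes and $D_\xi^2F=D^2\Phi(\Xi(x))$. Let $O_1\subset B$ and $O_2\subset V$ be as in \eqref{eq:sp}. Choose $\chi\in C_c^\infty(O_1)$ equal to $1$ near $\xi_0$, and then $g_0\in C_c^\infty(O_2)$, $g_0\ge0$, $g_0\not\equiv0$, supported so close to $x_0$ that $\chi=1$ on a neighborhood of $\Xi(\operatorname{supp}g_0)$. None of these choices depends on $\lambda$ or $a$. Let $g=g_0e^{-i\lambda\psi}\in C_c^\infty(V)$. Lemma~\ref{lem:fourier} and the substitution $\xi\mapsto\lambda\xi$ give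
\[
\int K_ag\,dx=\lambda^a\int|\xi|^{a-n}e^{i\lambda\Phi(\xi)}\check g(\lambda\xi)\,d\xi,\qquad
\check g(\lambda\xi)=(2\pi)^{-n}\int e^{i\lambda(x\cdot\xi-\psi(x))}g_0(x)\,dx .
\]
We insert $1=\chi(\xi)+(1-\chi(\xi))$ and write $\int K_ag\,dx=I_1+I_2$ accordingly.

\emph{The term $I_2$.} Let $\xi\in\operatorname{supp}(1-\chi)$, let $\delta_0>0$ be the distance from $\operatorname{supp}(1-\chi)$ to $\Xi(\operatorname{supp}g_0)$, and let $R=\max_{\operatorname{supp}g_0}|\Xi|$. For $x\in\operatorname{supp}g_0$ we have $|\xi-\Xi(x)|\ge\delta(1+|\xi|)$ with $\delta=\min\{\frac12,\frac{\delta_0}{2R+2}\}$: use $|\xi-\Xi(x)|\ge\delta_0$ if $|\xi|\le2R+1$ and $|\xi-\Xi(x)|\ge|\xi|-R\ge\frac12(1+|\xi|)$ otherwise. Write the phase of $\check g(\lambda\xi)$ as $\nu\phi(x)$ with $\nu=\lambda(1+|\xi|)$ and $\phi(x)=(x\cdot\xi-\psi(x))/(1+|\xi|)$. On $\operatorname{supp}g_0$ we have $|\nabla\phi|=|\xi-\Xi(x)|/(1+|\xi|)\ge\delta$, and each derivative of $\phi$ is bounded independently of $\xi$. The operator $(i\nu)^{-1}|\nabla\phi|^{-2}\nabla\phi\cdot\nabla$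 fixes $e^{i\nu\phi}$, and integrating by parts $2n$ times with it gives $|\check g(\lambda\xi)|\le C\lambda^{-2n}(1+|\xi|)^{-2n}$. Since $|\xi|^{a-n}\le1+|\xi|^{-n/2}$ for $a\in[n/2,n]$,
\[
|I_2|\le C\lambda^{a-2n}\int\bigl(1+|\xi|^{-n/2}\bigr)(1+|\xi|)^{-2n}\,d\xi\le C\lambda^{a-2n}.
\]

\emph{The term $I_1$.} By Fubini's theorem,
\[
I_1=(2\pi)^{-n}\lambda^a\iint u_a(\xi,x)e^{i\lambda F(\xi,x)}\,d\xi\,dx,\qquad u_a(\xi,x)=g_0(x)\chi(\xi)|\xi|^{a-n}.
\]
As $\operatorname{supp}\chi$ is a compact subset of $W$, the derivatives of $u_a$ of order at most $N_0$ are bounded uniformly in $a\in[n/2,n]$. We apply \eqref{eq:sp} for each $x\in\operatorname{supp}g_0$, using $F(\Xi(x),x)=0$ and $\chi(\Xi(x))=1$, and integrate in $x$: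
\[
I_1=(2\pi)^{-n/2}\lambda^{a-n/2}e^{i\pi\sigma/4}\int\frac{g_0(x)\,|\Xi(x)|^{a-n}}{|\det D^2\Phi(\Xi(x))|^{1/2}}\,dx+O(\lambda^{a-n/2-1}).
\]
There is no cancellation in the last integral: its integrand is at least $c\,g_0(x)\ge0$, uniformly in $a\in[n/2,n]$. Hence there are $c_1>0$ and $\lambda_0\ge1$ such that
\[
\Bigl|\int K_ag\,dx\Bigr|\ge c_1\lambda^{a-n/2}-C\lambda^{a-n/2-1}-C\lambda^{a-2n}\ge\frac{c_1}{2}\lambda^{a-n/2},\qquad\lambda\ge\lambda_0 .
\]

\emph{Return to the sphere.} The support of $g_0$ lies in a shell $0<r_1\le|x|\le r_2$, so by homogeneity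
\[
\Bigl|\int K_ag\,dx\Bigr|\le\|g_0\|_\infty\|K_a\|_{L^1(S^{n-1})}\int_{r_1}^{r_2}r^{n-1-a}\,dr\le C\|K_a\|_{L^1(S^{n-1})}.
\]
The last two displays give the required bound for $K_a$.
\end{proof}

\subsection{Bounded $\lambda$}
For $\lambda$ in a bounded range the power of $\lambda$ is not an issue, but the factor $1/(p-1)$ still has to be produced. By Lemma~\ref{lem:harmonics} one nonzero coefficient of $e^{i\lambda\varphi}$ of degree $k\ge1$ is enough. We divide by $\lambda$ in order to be uniform as $\lambda\to0$.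

\begin{proposition}\label{prop:bounded}
Let $\varphi$ be nonconstant and $\Lambda>0$. There is $c>0$, depending only on $n$, $\varphi$ and $\Lambda$, such that
\[
\|T^\lambda_\varphi\|_p\ge\frac{c\lambda}{p-1},\qquad0<\lambda\le\Lambda,\quad1<p\le2 .
\]
\end{proposition}

\begin{proof}
Let $b_\lambda=i\varphi\int_0^1e^{it\lambda\varphi}\,dt$, so that $b_\lambda=(e^{i\lambda\varphi}-1)/\lambda$ for $\lambda>0$ and $b_0=i\varphi$. The map $\lambda\mapsto b_\lambda\in C(S^{n-1})$ is continuous on $[0,\Lambda]$. Each $b_\lambda$ is nonconstant: this is the hypothesis for $\lambda=0$, and for $\lambda>0$ the set $\varphi(S^{n-1})$ is an interval of positive length, because $S^{n-1}$ is connected, and $t\mapsto e^{i\lambda t}$ is not constant on such an interval. A continuous function orthogonal to all spherical harmonics of positive degree is constant. So for each $\lambda_*\in[0,\Lambda]$ there is a harmonic $Y$ of degree $k\ge1$ with $\int b_{\lambda_*}Y\,d\omega\ne0$, and $|\int b_\lambda Y\,d\omega|$ stays above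 a positive constant for $\lambda$ near $\lambda_*$. By compactness there are harmonics $Y_1,\dots,Y_l$ of degrees $k_1,\dots,k_l\ge1$ and $c_2>0$ such that for every $\lambda\in[0,\Lambda]$ some $j$ satisfies $|\int b_\lambda Y_j\,d\omega|\ge c_2$. Since $\int Y_j\,d\omega=0$, we have $\int mY_j\,d\omega=\lambda\int b_\lambda Y_j\,d\omega$, and Lemma~\ref{lem:harmonics} gives
\[
\|K_a\|_{L^1(S^{n-1})}\ge\frac{1}{\|Y_j\|_\infty}\Bigl|\int K_aY_j\,d\omega\Bigr|\ge\frac{c_{n,k_j}c_2}{\|Y_j\|_\infty}\,\lambda .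
\]
Proposition~\ref{prop:test} completes the proof.
\end{proof}

The hypothesis $n\ge2$ entered through the connectedness of the sphere, and it is needed: on the line, $T^\pi=-I$ has norm $1$ for all $p$.

\section{The upper bound}\label{sec:upper}

The upper bound uses only the size of finitely many derivatives of the symbol.

\begin{proposition}\label{prop:upper}
Let $m\in C^\infty(W)$ be homogeneous of degree $0$ with $|m|\le1$, and suppose that for some $B,\Lambda\ge1$,
\[
|\partial^\alpha m(\xi)|\le B\Lambda^{|\alpha|},\qquad|\xi|=1,\quad|\alpha|\le n+1 .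
\]
Then $\|T_m\|_{\mathrm{w}}\le C_nB\Lambda^{n/2}$ and $\|T_m\|_p\le\dfrac{C_nB}{p-1}\Lambda^{n(1/p-1/2)}$ for $1<p\le2$, where $C_n$ depends only on $n$.
\end{proposition}

In this section $C$ depends only on $n$. We prove the weak-type bound first and then interpolate with the bound $\|T_m\|_2\le1$.

\subsection{Dyadic kernels}
Fix a radial $\beta\in C_c^\infty(\mathbb{R}^n)$, $\beta\ge0$, supported in $\frac12\le|\xi|\le2$, with $\sum_{j\in\mathbb{Z}}\beta(2^{-j}\xi)=1$ for $\xi\ne0$. Let $\kappa_j$ be the inverse Fourier transform of $\beta(2^{-j}\cdot)m$. By homogeneity, $\kappa_j(x)=2^{jn}\kappa_0(2^jx)$.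

\begin{lemma}\label{lem:kernel}
If $r>0$ and $|y|\le r$, then
\[
\sum_{j\in\mathbb{Z}}\int_{|x|\ge2\Lambda r}|\kappa_j(x-y)-\kappa_j(x)|\,dx\le CB\Lambda^{n/2}.
\]
\end{lemma}

\begin{proof}
For $|\alpha|\le n+1$, homogeneity and the Leibniz rule give $|\partial^\alpha(\beta m)|+|\partial^\alpha(\xi_l\beta m)|\le CB\Lambda^{|\alpha|}$, and these functions are supported in $|\xi|\le2$. By Plancherel's theorem, $\|x^\alpha\kappa_0\|_{L^2}+\|x^\alpha\partial_l\kappa_0\|_{L^2}\le CB\Lambda^{|\alpha|}$. Since $(1+|x|/\Lambda)^{2n+2}\le C\sum_{|\alpha|\le n+1}|(x/\Lambda)^\alpha|^2$,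
\[
\int(1+|x|/\Lambda)^{2n+2}\bigl(|\kappa_0|^2+|\nabla\kappa_0|^2\bigr)\,dx\le CB^2 .
\]
For $\rho\ge0$,
\[
\int_{|x|\ge\rho}(1+|x|/\Lambda)^{-2n-2}\,dx\le(1+\rho/\Lambda)^{-2}\int(1+|x|/\Lambda)^{-2n}\,dx=C\Lambda^n(1+\rho/\Lambda)^{-2},
\]
so the Cauchy--Schwarz inequality gives $\int_{|x|\ge\rho}|\kappa_0|\,dx\le CB\Lambda^{n/2}(1+\rho/\Lambda)^{-1}$ and $\int|\nabla\kappa_0|\,dx\le CB\Lambda^{n/2}$. Rescaling,
\[
\int_{|x|\ge\rho}|\kappa_j|\,dx\le\frac{CB\Lambda^{n/2}}{1+2^j\rho/\Lambda},\qquad
\int|\kappa_j(x-y)-\kappa_j(x)|\,dx\le|y|\int|\nabla\kappa_j|\,dx\le CB\Lambda^{n/2}2^j|y| .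
\]
If $|x|\ge2\Lambda r$, then $|x|$ and $|x-y|$ are at least $\Lambda r$, because $\Lambda\ge1$. The first bound with $\rho=\Lambda r$ and the second bound show that the $j$-th term of the sum is at most $CB\Lambda^{n/2}\min\{2^jr,(2^jr)^{-1}\}$, and $\sum_j\min\{2^jr,(2^jr)^{-1}\}\le4$.
\end{proof}

The usual H\"ormander condition integrates over $|x|\ge2r$. There the two bounds gain nothing for the roughly $\log_2\Lambda$ values of $j$ with $1\le2^jr\le\Lambda$, and a logarithm would be lost. Removing the larger ball $|x|<2\Lambda r$ avoids this but enlarges the exceptional set by the factor $\Lambda^n$; the next proof pays for it through the height of the decomposition.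

\subsection{The weak-type bound}
We recall the Calder\'on--Zygmund decomposition: for $f\in L^1$ and $\mu>0$ one can write $f=g+\sum_ib_i$, where $\|g\|_{L^\infty}\le2^n\mu$, $\|g\|_{L^1}\le\|f\|_{L^1}$, each $b_i$ is supported in a cube $Q_i$ and has integral zero, $\sum_i\|b_i\|_{L^1}\le2\|f\|_{L^1}$, and $\sum_i|Q_i|\le\|f\|_{L^1}/\mu$.

Let $T_J$ be convolution with the Schwartz function $\kappa^{J}=\sum_{|j|\le J}\kappa_j$. Its symbol $m\sum_{|j|\le J}\beta(2^{-j}\cdot)$ is bounded by $1$, so $\|T_J\|_2\le1$. Fix $f\in L^1\cap L^2$ and $\alpha>0$, decompose $f$ at a height $\mu$ to be chosen, and let $y_i$ be the center and $r_i$ half the diameter of $Q_i$. For the good part,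
\[
|\{|T_Jg|>\alpha/2\}|\le4\alpha^{-2}\|g\|_{L^2}^2\le2^{n+2}\mu\alpha^{-2}\|f\|_{L^1}.
\]
The exceptional set $E=\bigcup_iB(y_i,2\Lambda r_i)$ has measure $|E|\le C\Lambda^n\sum_i|Q_i|\le C\Lambda^n\mu^{-1}\|f\|_{L^1}$. The choice $\mu=\Lambda^{n/2}\alpha$ balances these two bounds and makes both at most $C\Lambda^{n/2}\|f\|_{L^1}/\alpha$. Let $b=\sum_ib_i$. The series converges in $L^1$, on which $T_J$ is bounded. Since $\int b_i=0$ and $|y-y_i|\le r_i$ on $Q_i$, Lemma~\ref{lem:kernel} gives
\[
\int_{E^c}|T_Jb|\,dx\le\sum_i\int|b_i(y)|\int_{|x-y_i|\ge2\Lambda r_i}|\kappa^J(x-y)-\kappa^J(x-y_i)|\,dx\,dy\le CB\Lambda^{n/2}\|f\|_{L^1},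
\]
and by Chebyshev's inequality the set of $x\in E^c$ with $|T_Jb(x)|>\alpha/2$ has measure at most $CB\Lambda^{n/2}\|f\|_{L^1}/\alpha$. Adding the three contributions, $|\{|T_Jf|>\alpha\}|\le CB\Lambda^{n/2}\|f\|_{L^1}/\alpha$, uniformly in $J$. The symbols of $T_J$ converge boundedly to $m$, so $T_Jf\to T_mf$ in $L^2$ and almost everywhere along a subsequence. Along it, $\mathbf{1}_{\{|T_mf|>\alpha\}}\le\liminf\mathbf{1}_{\{|T_Jf|>\alpha\}}$ almost everywhere, and Fatou's lemma gives $\|T_m\|_{\mathrm{w}}\le CB\Lambda^{n/2}$.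

\subsection{Interpolation}
We need the Marcinkiewicz theorem with its explicit constant \cite[Theorem 1.3.2]{Grafakos}. We include the short proof, which shows that the weak-type bound on $L^1\cap L^2$ suffices.

\begin{lemma}\label{lem:marc}
Let $T$ be a linear operator on $L^2$ of norm at most $1$ with $\|T\|_{\mathrm{w}}\le A$, $A>0$. Then for $1<p\le\frac32$,
\[
\|T\|_p\le2\Bigl(\frac{p}{p-1}+\frac{p}{2-p}\Bigr)^{1/p}A^{2/p-1}\le2\Bigl(\frac{3}{p-1}\Bigr)^{1/p}A^{2/p-1}.
\]
\end{lemma}

\begin{proof}
Let $f\in L^2\cap L^p$ and split it according to whether $|f|>A\alpha/2$; the large part is in $L^1\cap L^2$. Then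
\[
|\{|Tf|>\alpha\}|\le\frac{2A}{\alpha}\int_{|f|>A\alpha/2}|f|\,dx+\frac4{\alpha^2}\int_{|f|\le A\alpha/2}|f|^2\,dx .
\]
Multiply by $p\alpha^{p-1}$, integrate over $\alpha>0$, and change the order of integration. The first term gives $2A\frac{p}{p-1}(2/A)^{p-1}\|f\|_{L^p}^p$ and the second gives $4\frac{p}{2-p}(2/A)^{p-2}\|f\|_{L^p}^p$; both prefactors $2A(2/A)^{p-1}$ and $4(2/A)^{p-2}$ equal $2^pA^{2-p}$. This is the first inequality. For the second, $\frac{p}{p-1}+\frac{p}{2-p}=\frac{p}{(p-1)(2-p)}$ and $\frac{p}{2-p}\le3$.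
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:upper}]
Apply Lemma~\ref{lem:marc} with $A=CB\Lambda^{n/2}$, $CB\ge1$. As $0\le2/p-1\le1$, we have $A^{2/p-1}\le CB\Lambda^{n(1/p-1/2)}$, and $(3/(p-1))^{1/p}\le3/(p-1)$. This proves the $L^p$ bound for $1<p\le\frac32$; in particular $\|T_m\|_{3/2}\le CB\Lambda^{n/6}$. The constant in the first bound of Lemma~\ref{lem:marc} blows up as $p\to2$, so for $\frac32\le p\le2$ we use the Riesz--Thorin theorem, by which $\log\|T_m\|_p$ is a convex function of $1/p$. If $\frac1p=\frac23s+\frac12(1-s)$ with $s\in[0,1]$, then $\frac s6=\frac1p-\frac12$ and $\|T_m\|_p\le(CB\Lambda^{n/6})^s\le CB\Lambda^{n(1/p-1/2)}$, which suffices because $1\le1/(p-1)$.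
\end{proof}

\section{The Hessian of the phase}\label{sec:hessian}

We write $G=\nabla\Phi$ and $H=D^2\Phi=DG$.

\subsection{The Riesz phase}

\begin{lemma}\label{lem:rieszhessian}
For $\Phi(\xi)=\xi_1/|\xi|$ and $\omega=(\cos\theta,\sin\theta,0,\dots,0)$,
\[
\det H(\omega)=-\sin^2\theta\,(-\cos\theta)^{n-2}.
\]
In particular $\det H(\omega)\ne0$ for $\theta=\pi/4$.
\end{lemma}

\begin{proof}
Differentiating $\partial_l\Phi=\delta_{1l}|\xi|^{-1}-\xi_1\xi_l|\xi|^{-3}$ gives
\[
\partial_j\partial_l\Phi=-\frac{\delta_{1j}\xi_l+\delta_{1l}\xi_j+\xi_1\delta_{jl}}{|\xi|^3}+\frac{3\xi_1\xi_j\xi_l}{|\xi|^5},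
\]
so at the unit vector $\omega$,
\[
u\cdot H(\omega)v=-u_1(\omega\cdot v)-v_1(\omega\cdot u)-\omega_1(u\cdot v)+3\omega_1(\omega\cdot u)(\omega\cdot v).
\]
Take the orthonormal basis $\omega$, $\omega^\perp=(-\sin\theta,\cos\theta,0,\dots,0)$, $e_3,\dots,e_n$. Then $\omega\cdot H\omega=-3\omega_1+3\omega_1=0$; for $v\perp\omega$ we get $\omega\cdot Hv=-v_1$, which is $\sin\theta$ for $v=\omega^\perp$ and $0$ for $v=e_j$; and for $u,v\perp\omega$ we get $u\cdot Hv=-(\cos\theta)\,u\cdot v$. The matrix is block diagonal with blocks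
\[
\begin{pmatrix}0&\sin\theta\\ \sin\theta&-\cos\theta\end{pmatrix}\qquad\text{and}\qquad-(\cos\theta)\,I_{n-2}. \qedhere
\]
\end{proof}

For $n\ge3$ the Hessian degenerates on the equator $\theta=\pi/2$, which does not happen for $n=2$. This is harmless: the upper bound does not see the Hessian, and the lower bound needs only one nondegenerate point.

\subsection{Proof of Theorem~\ref{thm:hessian}}
For $n=2$ the theorem follows from \eqref{eq:euler}. At a unit vector $\omega$ we have $H\omega=-G$ and $\omega\cdot G=0$, so in the basis $\omega,\omega^\perp$ the first column of $H$ is $(0,-\omega^\perp\cdot G)$, and by symmetry $\det H(\omega)=-|G(\omega)|^2$. In higher dimensions there is no such formula, and we argue geometrically, for all $n\ge2$ at once: where the rank of $H$ is maximal but less than $n$, the gradient $G$ is constant along pieces of lines; these pieces extend to infinity; and $G$ tends to zero at infinity.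

Let $r=\max_W\operatorname{rank}H$ and suppose $r<n$. If $r=0$, then $G$ is constant on the connected set $W$; being homogeneous of degree $-1$, it vanishes, and $\Phi$ is constant. So suppose $1\le r<n$; we derive a contradiction. The set $\Omega=\{\xi\in W:\operatorname{rank}H(\xi)=r\}$ is nonempty, and it is open because a nonzero $r\times r$ minor stays nonzero nearby. For $\xi\in\Omega$ let $N(\xi)=\ker H(\xi)$, of dimension $n-r\ge1$, and let $\Pi(\xi)$ be the orthogonal projection onto $N(\xi)$.

\emph{Step 1: the fibers of $G$ are locally affine.} By the constant rank theorem, every point of $\Omega$ has a neighborhood $O\subset\Omega$ with smooth coordinates $(y_1,\dots,y_n)$ ranging over a cube, and there are smooth coordinates on an open set containing $G(O)$, in which $G$ becomes $(y_1,\dots,y_n)\mapsto(y_1,\dots,y_r,0,\dots,0)$. Consequently $\Sigma=G(O)$ is an $r$-dimensional submanifold with $T_{G(\xi)}\Sigma=\operatorname{range}H(\xi)$; the fibers of $G|_O$ are connected $(n-r)$-dimensional submanifolds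 with tangent spaces $N(\xi)$; and the vector fields $\partial/\partial y_{r+1},\dots,\partial/\partial y_n$ form a smooth frame of $N$, so $\Pi$ is smooth on $\Omega$. Now we use that $G$ is a gradient: $H$ is symmetric, so $N(\xi)=(\operatorname{range}H(\xi))^\perp=(T_{G(\xi)}\Sigma)^\perp$ depends only on $G(\xi)$. Thus $N$ equals a fixed subspace $N_0$ along the fiber through a point $\zeta\in O$. The projection onto $N_0^\perp$ has zero derivative along this connected fiber, so the fiber lies in $\zeta+N_0$, and having the same dimension it is open in $\zeta+N_0$. We conclude: \emph{for every $\zeta\in\Omega$, both $G$ and $N$ are constant on a neighborhood of $\zeta$ in $\zeta+N(\zeta)$.}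

\emph{Step 2: continuation inside $\Omega$.} Let $\zeta\in\Omega$, $v\in N(\zeta)$, and suppose $\zeta+tv\in\Omega$ for $0\le t\le t_1$. We claim that $G(\zeta+tv)=G(\zeta)$ and $N(\zeta+tv)=N(\zeta)$ for $0\le t\le t_1$. The set of $t\in[0,t_1]$ such that both equalities hold on $[0,t]$ contains $0$ and is closed by continuity of $G$ and $\Pi$. It is open in $[0,t_1]$: if $t$ belongs to it, then $v\in N(\zeta+tv)$, and Step 1 at the point $\zeta+tv$ extends both equalities slightly beyond $t$.

\emph{Step 3: the lines do not leave $\Omega$.} The danger is that the rank of $H$ drops at a finite time. Let $\xi_0\in\Omega$, $0\ne v\in N(\xi_0)$, $\ell(t)=\xi_0+tv$. The line $\ell$ meets the origin at most once and not at $t=0$, so after replacing $v$ by $-v$ if necessary, $\ell(t)\in W$ for all $t\ge0$. Let $t_+>0$ be the supremum of the $t$ with $\ell([0,t])\subset\Omega$, and suppose $t_+<\infty$. To control $H$ along $\ell$ we compare $\ell$ with the neighboring lines. Let $w(\eta)=\Pi(\eta)v$, a smooth vector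 field on $\Omega$ with $w(\eta)\in N(\eta)$ and $w(\xi_0)=v$. Fix $t<t_+$. As $\ell([0,t])$ is a compact subset of the open set $\Omega$, the segment $\{\eta+t'w(\eta):0\le t'\le t\}$ lies in $\Omega$ for all $\eta$ near $\xi_0$, and Step 2 gives $G(\eta+tw(\eta))=G(\eta)$. Differentiating at $\eta=\xi_0$,
\[
H(\ell(t))\bigl(I+t\,Dw(\xi_0)\bigr)=H(\xi_0),\qquad0\le t<t_+ .
\]
Since $\ell(t_+)\in W$ and $H$ is continuous on $W$, this identity holds at $t=t_+$. Hence $\operatorname{range}H(\ell(t_+))\supset\operatorname{range}H(\xi_0)$, so $\operatorname{rank}H(\ell(t_+))\ge r$, and by maximality of $r$, $\ell(t_+)\in\Omega$. As $\Omega$ is open, $\ell([0,t])\subset\Omega$ for some $t>t_+$, a contradiction. So $t_+=\infty$.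

\emph{Step 4: decay.} By Steps 2 and 3, and because $G$ is homogeneous of degree $-1$ and bounded on $S^{n-1}$,
\[
|G(\xi_0)|=|G(\xi_0+tv)|\le\frac{C}{|\xi_0+tv|}\to0\qquad(t\to\infty).
\]
Thus $G=0$ on the open set $\Omega$, so $H=0$ there, contradicting $r\ge1$. This proves Theorem~\ref{thm:hessian}.

\begin{remark}
Step 4 uses both the degree of homogeneity and the smoothness of $\varphi$ on the whole sphere. The function $|\xi|$, homogeneous of degree $1$, has the radial vector in the kernel of its Hessian everywhere; its gradient does not decay. The function $\xi_1/(\xi_1^2+\xi_2^2)^{1/2}$ on $\mathbb{R}^3$ is homogeneous of degree $0$, nonconstant and independent of $\xi_3$, so its Hessian is singular wherever it is defined; its gradient is unbounded near the poles of $S^2$.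
\end{remark}

\section{Proofs of Theorems~\ref{thm:riesz} and~\ref{thm:general}}\label{sec:proofs}

By Lemma~\ref{lem:sym} we may assume $\lambda>0$ and $1<p\le2$; the case $\lambda=0$ of (b) is trivial since $T^0_\varphi=I$. For $\alpha\ne0$, the chain and product rules show that $\partial^\alpha e^{i\lambda\Phi}$ is $e^{i\lambda\Phi}$ times a sum of terms $(i\lambda)^j\,\partial^{\alpha_1}\Phi\cdots\partial^{\alpha_j}\Phi$ with $1\le j\le|\alpha|$. Hence on the unit sphere, for $1\le|\alpha|\le n+1$,
\begin{equation}\label{eq:deriv}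
|\partial^\alpha e^{i\lambda\Phi}|\le C\max\{\lambda,\lambda^{|\alpha|}\}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a) and Theorem~\ref{thm:riesz}]
Let $\lambda\ge1$. By \eqref{eq:deriv}, Proposition~\ref{prop:upper} applies to $m=e^{i\lambda\Phi}$ with $\Lambda=\lambda$ and $B$ depending only on $n$ and $\varphi$; this is the upper bound. For the lower bound, Theorem~\ref{thm:hessian} provides $\xi_0\in W$ with $\det D^2\Phi(\xi_0)\ne0$; for the Riesz group Lemma~\ref{lem:rieszhessian} provides it directly. Proposition~\ref{prop:large} gives the bound for $\lambda\ge\lambda_0$. For $1\le\lambda\le\lambda_0$, Proposition~\ref{prop:bounded} with $\Lambda=\lambda_0$ gives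
\[
\|T^\lambda_\varphi\|_p\ge\frac{c}{p-1}\ge\frac{c\,\lambda_0^{-n/2}}{p-1}\lambda^{n(1/p-1/2)} .
\]
For $\varphi(\omega)=\omega_1$ all constants depend only on $n$, which proves Theorem~\ref{thm:riesz}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Let $0<\lambda\le1$ and $M=\max\{1,\|\varphi\|_\infty\}$. The symbol $m_1=(e^{i\lambda\Phi}-1)/(M\lambda)$ satisfies $|m_1|\le1$ and, by \eqref{eq:deriv}, $|\partial^\alpha m_1|\le C$ on the unit sphere for $|\alpha|\le n+1$. Proposition~\ref{prop:upper} with $\Lambda=1$ gives $\|T_{m_1}\|_p\le C/(p-1)$; this also follows from the H\"ormander--Mikhlin multiplier theorem with its constant $C_n\max\{p,1/(p-1)\}$, see \cite{Grafakos}. Since $T^\lambda_\varphi=I+M\lambda T_{m_1}$, we get $\|T^\lambda_\varphi\|_p\le1+C\lambda/(p-1)$. Conversely, the group law and Lemma~\ref{lem:sym} give $1=\|T^\lambda_\varphi T^{-\lambda}_\varphi\|_p\le\|T^\lambda_\varphi\|_p^2$, and Proposition~\ref{prop:bounded} with $\Lambda=1$ gives $\|T^\lambda_\varphi\|_p\ge c\lambda/(p-1)$.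 The average of these two lower bounds is the claimed one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
Let $\lambda\ge1$ and $A=\|T^\lambda_\varphi\|_{\mathrm{w}}$, which is positive since $T^\lambda_\varphi$ is unitary on $L^2$. As in the proof of (a), Proposition~\ref{prop:upper} gives $A\le C\lambda^{n/2}$. For the lower bound we use that (a) is uniform in $p$: together with Lemma~\ref{lem:marc} it gives, for $1<p\le\frac32$,
\[
c\,\lambda^{n(1/p-1/2)}\le(p-1)\|T^\lambda_\varphi\|_p\le2\cdot3^{1/p}(p-1)^{1-1/p}A^{2/p-1}.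
\]
As $p\to1^+$ we have $(p-1)^{1-1/p}\to1$, and in the limit $c\,\lambda^{n/2}\le6A$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Grafakos}
Grafakos, \emph{Classical Fourier Analysis}.

\bibitem{Hormander}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{slides}
\emph{Lower bounds for the $L^{p}$ norms of some Fourier multipliers},
\texttt{https://web.math.pmf.unizg.hr/\textasciitilde vjekovac/slides/Lower\_bounds\_ICERM\_wide.pdf}

\end{thebibliography}
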